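# Ideal and worst-case GMRES for a Jordan block

## 1. Exchanging a minimum and a maximum: the guess $\psi_k=\varphi_k$ and the $2\times2$ block

Take a Jordan block, and measure in two ways how well polynomials of degree $k$ can make it small. In one, the polynomial may be adapted to the starting vector and the vector is then chosen to be as bad as possible. In the other, a single polynomial must serve all vectors at once. The first guess is that for so rigid a matrix the two numbers agree. We fix the definitions, test the guess by hand, and then prove it.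

Throughout, $\|\cdot\|$ is the Euclidean norm on vectors and the induced 2-norm on matrices, $\langle x,y\rangle=y^*x$ is linear in the first entry, and $\pi_k$ is the set of polynomials $p$ with $\deg p\le k$ and $p(0)=1$. If $A\in\mathbb C^{n\times n}$ is nonsingular, $\|b\|=1$ and $x_0=0$, GMRES computes in step $k$ an iterate whose residual satisfies $\|r_k\|=\min_{p\in\pi_k}\|p(A)b\|$.

**Definition (worst-case and ideal GMRES).**
$$\psi_k(A)=\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|,\qquad \varphi_k(A)=\min_{p\in\pi_k}\|p(A)\|.$$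

Both extrema exist. The second is the minimum of a norm over a finite-dimensional affine space of matrices. In the first, the inner minimum is the distance from $b$ to the span of $Ab,\dots,A^kb$; as an infimum of continuous functions of $b$ it is upper semicontinuous, so it has a maximum on the unit sphere. If $p$ attains $\varphi_k(A)$, then $\min_{p'\in\pi_k}\|p'(A)b\|\le\|p(A)b\|\le\varphi_k(A)$ for each unit $b$, so always
$$\psi_k(A)\le\varphi_k(A).\tag{1}$$

For $\lambda\ne0$ let $J_\lambda\in\mathbb C^{n\times n}$ be the Jordan block with $\lambda$ on the diagonal, $1$ on the superdiagonal and $0$ elsewhere. The conjecture posed in "On Ideal and Worst-case GMRES" (http://www2.cs.cas.cz/semincm/lectures/2009-05-15-Tichy.pdf) is our guess, and it is true.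

**Theorem 1.** For all $n\ge1$, all $\lambda\in\mathbb C\setminus\{0\}$ and all $1\le k\le n-1$,
$$\psi_k(J_\lambda)=\varphi_k(J_\lambda).$$

Equality cannot be a formality. Toh (SIAM J. Matrix Anal. Appl. 18 (1997)) gave $4\times4$ matrices with $\psi_3<\varphi_3$, so the structure of the Jordan block must enter.

Every test below, and the proof itself, ends with the same certificate.

**Lemma 1 (certificate).** Let $p\in\pi_k$, $T=p(A)$, and let $b$ be a unit vector with $\|Tb\|=\|T\|$ and $\langle A^jb,Tb\rangle=0$ for $j=1,\dots,k$. Then $\psi_k(A)=\varphi_k(A)=\|T\|$.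

*Proof.* Let $\hat p\in\pi_k$. Since $\hat p-p$ has no constant term, $\hat p(A)b=Tb+y$ with $y\in\operatorname{span}\{Ab,\dots,A^kb\}$, and $y\perp Tb$. So $\|\hat p(A)b\|^2=\|Tb\|^2+\|y\|^2\ge\|T\|^2$. Hence $\psi_k(A)\ge\|T\|\ge\varphi_k(A)$, and (1) closes the chain. $\blacksquare$

**The case $n=2$, $k=1$, $\lambda=1$.** Take $p(z)=1-\frac35z$, so that
$$T=I-\tfrac35J_1=\begin{pmatrix}2/5&-3/5\\0&2/5\end{pmatrix},\qquad T^*T=\frac1{25}\begin{pmatrix}4&-6\\-6&13\end{pmatrix}.$$
The trace is $17/25$ and the determinant $16/625$, so the eigenvalues of $T^*T$ are $16/25$ and $1/25$, and $\|T\|=4/5$. With $h=(-1,2)^{\mathsf T}$ we get $Th=\frac15(-8,4)^{\mathsf T}$, so $\|Th\|=\frac45\|h\|$. Moreover $J_1h=(1,2)^{\mathsf T}$ is orthogonal to $Th$. By Lemma 1 with $b=h/\sqrt5$, $\psi_1=\varphi_1=4/5$.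

**The case $n=2$, $k=1$, $\lambda=\frac12$.** Take $p=1$, $T=I$. For $h=e_2-e_1$ we have $J_{1/2}h=\frac12(e_1+e_2)\perp h$, so $\psi_1=\varphi_1=1$. Here *every* unit vector is a maximal singular vector of $T$, but most are useless: $e_1$ is an eigenvector, and GMRES started at $b=e_1$ reaches residual $0$ in one step. The choice of $b$ among the singular vectors will be the whole difficulty.

## 2. Vectors as polynomials, the Jordan block as truncated multiplication

Let $P_j$ be the space of polynomials of degree at most $j$ (with $P_j=\{0\}$ if $j<0$). For functions on the unit circle put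
$$\int f\,d\mu=\frac1{2\pi}\int_0^{2\pi}f(e^{i\tau})\,d\tau,\qquad \langle f,g\rangle=\int f\bar g\,d\mu .$$
The Hardy space $H^2$ consists of the power series $\sum_{j\ge0}c_jz^j$ with $\sum|c_j|^2<\infty$; the monomials are an orthonormal basis. $H^\infty$ is the space of bounded analytic functions on the open disk, and $\|\Phi\|_\infty$ is the supremum norm, equal to the essential supremum of the boundary values. Let $\Pi:H^2\to P_{n-1}$ be the orthogonal projection, that is, truncation of the power series: $\Pi$ kills exactly $z^nH^2$.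

Identify $\mathbb C^n$ with $P_{n-1}$ unitarily by $e_i\leftrightarrow z^{n-i}$. The matrix $N=J_\lambda-\lambda I$ satisfies $Ne_1=0$ and $Ne_i=e_{i-1}$ for $i\ge2$, so it sends $z^{n-i}$ to $z^{n-i+1}$, and to $0$ when this would be $z^n$. Thus $Nh=\Pi(zh)$. Since $z^nH^2$ is invariant under multiplication by $z$, truncating at each step or once at the end gives the same result, so for every polynomial $s$
$$s(N)h=\Pi(sh),\qquad A^jh=\Pi\big((\lambda+z)^jh\big),\qquad A=J_\lambda=\lambda I+N.\tag{2}$$
If $p\in\pi_k$ and $q(z)=p(\lambda+z)$, then $p(A)=q(N)$, and the normalization $p(0)=1$ reads $q(-\lambda)=1$. For example, the vector $h=(-1,2)^{\mathsf T}$ of the first test is the polynomial $2-z$, and $T$ there has $q=\frac25-\frac35z$.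

We shall use a classical theorem about nonnegative functions on the circle.

**(FR) Fejér–Riesz theorem.** A trigonometric polynomial $w\ge0$ of degree at most $m$ on the unit circle equals $|g|^2$ there for some $g\in P_m$. If $w\not\equiv0$, $g$ can be chosen without zeros in the open disk, and is then unique up to a unimodular factor.

*Example.* On $z=e^{i\tau}$, $1-\frac12\cos\tau=|\cos15^\circ-\sin15^\circ\,z|^2$, because $\cos^215^\circ+\sin^215^\circ=1$ and $-2\cos15^\circ\sin15^\circ=-\sin30^\circ=-\frac12$.

We now test the guess on two families in which everything is explicit.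

**Small $|\lambda|$: let $|\lambda|\le\frac13$, with any $n$ and any $1\le k\le n-1$.** Try $p=1$, $T=I$. By (2), for $b\in P_{n-1}$ and $j\ge1$,
$$\langle A^jb,b\rangle=\langle\Pi((\lambda+z)^jb),b\rangle=\int(\lambda+z)^j|b|^2\,d\mu .$$
The right side sees $b$ only through $w=|b|^2$. Choose
$$w=1+\sum_{m=1}^{n-1}\Big((-\lambda)^mz^{-m}+\overline{(-\lambda)^m}\,z^m\Big)$$
on the circle. It is real, and $w\ge1-2\sum_{m\ge1}|\lambda|^m=1-\frac{2|\lambda|}{1-|\lambda|}\ge0$. By (FR), $w=|b|^2$ with $b\in P_{n-1}$, and $\|b\|^2=\int w\,d\mu=1$. Since $\int z^mw\,d\mu=(-\lambda)^m$ for $0\le m\le n-1$, the binomial formula gives $\int(\lambda+z)^jw\,d\mu=(\lambda-\lambda)^j=0$ for $1\le j\le n-1$. By Lemma 1, $\psi_k=\varphi_k=1$.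

**Large $|\lambda|$: let $|\lambda|\ge3$ and $2k\le n-1$.** Try $p(z)=(1-z/\lambda)^k$, so $T=(-\lambda)^{-k}N^k$ and $\|T\|=|\lambda|^{-k}$. If $b\in P_{n-1-k}$, then $Tb=(-\lambda)^{-k}z^kb$ without any truncation, so $\|Tb\|=|\lambda|^{-k}\|b\|$, and
$$\langle A^jb,Tb\rangle=\overline{(-\lambda)^{-k}}\int(\lambda+z)^jz^{-k}|b|^2\,d\mu .$$
Let
$$w=1+\sum_{m=1}^k\Big((-\lambda)^{-m}z^m+\overline{(-\lambda)^{-m}}\,z^{-m}\Big).$$
Then $w\ge1-\frac2{|\lambda|-1}\ge0$ and the degree is $k\le n-1-k$, so $w=|b|^2$ with $b\in P_{n-1-k}$ and $\|b\|=1$. For $0\le i\le k$, $\int z^{i-k}w\,d\mu$ is the coefficient of $z^{k-i}$ in $w$, namely $(-\lambda)^{i-k}$. Hence for $1\le j\le k$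
$$\int(\lambda+z)^jz^{-k}w\,d\mu=\sum_{i=0}^j\binom ji\lambda^{j-i}(-\lambda)^{i-k}=(-\lambda)^{-k}(\lambda-\lambda)^j=0 ,$$
and Lemma 1 gives $\psi_k=\varphi_k=|\lambda|^{-k}$.

In both families $b$ mattered only through $|b|^2$. Keep this in mind.

## 3. Maximal singular vectors, and the optimality condition for a mixture

Now let $n$, $\lambda\neq0$, $1\le k\le n-1$ be arbitrary and $A=J_\lambda$. Let $p_*\in\pi_k$ attain $\varphi_k(A)$, and put
$$T=p_*(A),\qquad\sigma=\|T\|=\varphi_k(A),\qquad W=\ker(\sigma^2I-T^*T)\ne\{0\}.$$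
If $p_*(J_\lambda)=0$, then $(z-\lambda)^n$ would divide the nonzero polynomial $p_*$ of degree less than $n$; so $\sigma>0$. Since $\sigma^2I-T^*T$ is positive semidefinite, $\langle(\sigma^2I-T^*T)h,h\rangle=0$ forces $h\in W$. Thus
$$h\in W\iff\|Th\|=\sigma\|h\|.$$

To apply Lemma 1 we need a unit $b\in W$ with $\langle A^jb,Tb\rangle=0$ for $1\le j\le k$. The sensible first attempt is to take a maximal singular vector of $T$ and to use the minimality of $p_*$ to get the orthogonality. Let us see what minimality gives.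

**Lemma 2 (perturbation).** Let $F_*,G$ be matrices, $\sigma=\|F_*\|$, and suppose $\|F_*+tG\|\ge\sigma$ for all $0<t\le1$. Then there is a unit vector $x$ with $\|F_*x\|=\sigma$ and $\operatorname{Re}\langle Gx,F_*x\rangle\ge0$.

*Proof.* For each such $t$ there is a unit $x_t$ with $\|(F_*+tG)x_t\|\ge\sigma$. Therefore
$$\sigma^2\le\|F_*x_t\|^2+2t\operatorname{Re}\langle Gx_t,F_*x_t\rangle+t^2\|G\|^2\le\sigma^2+2t\operatorname{Re}\langle Gx_t,F_*x_t\rangle+t^2\|G\|^2,$$
so $\operatorname{Re}\langle Gx_t,F_*x_t\rangle\ge-\frac t2\|G\|^2$. Along a sequence $t\to0$ we have $x_t\to x$ with $\|x\|=1$; in the limit $\operatorname{Re}\langle Gx,F_*x\rangle\ge0$ and $\|F_*x\|\ge\sigma$, hence $\|F_*x\|=\sigma$. $\blacksquare$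

**Step 1 (optimality condition).** The purpose is to turn the minimality of $p_*$ into orthogonality relations, at first for several vectors together. *There are $h_1,\dots,h_r\in W$ with*
$$\sum_i\|h_i\|^2=1,\qquad\sum_i\langle A^jh_i,Th_i\rangle=0\quad(1\le j\le k).\tag{3}$$

*Proof.* Let $\mathcal S$ be the set of positive semidefinite matrices $\rho$ with trace $1$ and range in $W$. It is compact, convex and nonempty. Let
$$\Omega=\Big\{\big(\operatorname{tr}(T^*A^j\rho)\big)_{j=1}^k:\rho\in\mathcal S\Big\}\subset\mathbb C^k ,$$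
a compact convex set, as a linear image of $\mathcal S$.

We claim $0\in\Omega$. If not, separation of $0$ from a compact convex set gives $c\in\mathbb C^k$ and $\delta>0$ with $\operatorname{Re}\sum_jc_j\omega_j\le-\delta$ for all $\omega\in\Omega$. Put $G=\sum_jc_jA^j$. For a unit $x\in W$ take $\rho=xx^*\in\mathcal S$; since $\operatorname{tr}(T^*A^jxx^*)=\langle A^jx,Tx\rangle$, we get $\operatorname{Re}\langle Gx,Tx\rangle\le-\delta$. On the other hand $T+tG=p(A)$ with $p(z)=p_*(z)+t\sum_jc_jz^j\in\pi_k$, so $\|T+tG\|\ge\sigma$ for all $t>0$, and Lemma 2 gives a unit $x\in W$ with $\operatorname{Re}\langle Gx,Tx\rangle\ge0$. Contradiction.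

So some $\rho\in\mathcal S$ has $\operatorname{tr}(T^*A^j\rho)=0$ for all $1\le j\le k$. Its spectral decomposition gives $\rho=\sum_ih_ih_i^*$, where $h_i$ is an eigenvector for a positive eigenvalue, scaled by the square root of that eigenvalue; so $h_i$ lies in the range of $\rho$, hence in $W$. Then $\sum\|h_i\|^2=\operatorname{tr}\rho=1$ and $\operatorname{tr}(T^*A^j\rho)=\sum_i\langle A^jh_i,Th_i\rangle$. $\blacksquare$

If $\dim W=1$, all $h_i$ are multiples of one unit vector $h$, and (3) says $\langle A^jh,Th\rangle=0$. Lemma 1 then finishes, and the first attempt has succeeded. This is what happened for $n=2$, $\lambda=1$.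

If $\dim W>1$, the attempt stops exactly here: (3) concerns a mixture of singular vectors, and Lemma 1 needs a single one. Take $n=3$, $k=1$, $\lambda=4$. By the large-$|\lambda|$ family, $p_*(z)=1-z/4$, $T=-\frac14N$, $\sigma=\frac14$; and $W=P_1$, since $N$ is isometric on $1,z$ and kills $z^2$. For $h\in P_1$,
$$\langle Ah,Th\rangle=-\tfrac14\int(4+z)\bar z\,|h|^2\,d\mu .$$
This vanishes exactly when $w=|h|^2$ satisfies $4w_1+w_0=0$, where $w_m$ is the coefficient of $z^m$. The vector $h=1\in W$ fails, and it is really not a worst case: $\min_c\|1-c(4+z)\|^2=1-\frac{16}{17}=\frac1{17}<\frac1{16}$. The pair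
$$h_1=\tfrac{\sqrt3}2\cdot\tfrac{1-z}{\sqrt2},\qquad h_2=\tfrac12\cdot\tfrac{1+z}{\sqrt2}$$
does satisfy (3): the sum of the squared moduli is $\frac34(1-\cos\tau)+\frac14(1+\cos\tau)=1-\frac12\cos\tau$, so $w_0=1$, $w_1=-\frac14$. But neither vector does so alone, since their ratios $w_1/w_0$ are $-\frac12$ and $+\frac12$.

Can one in general replace a mixture by one vector? For $k=1$, yes, for any matrix $A$ (if $\varphi_1(A)=0$ there is nothing to show). Nothing in Step 1 used the Jordan structure. For $k=1$, the values $\langle Ax,Tx\rangle=\langle T^*Ax,x\rangle$ over unit $x\in W$ form the numerical range of the compression of $T^*A$ to $W$, which is convex by the Toeplitz–Hausdorff theorem, so it is all of $\Omega$ and contains $0$. For $k\ge2$ one needs several forms to vanish at once, and the joint range of several quadratic forms need not be convex. Take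
$$B_1=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad B_2=\begin{pmatrix}0&1\\0&0\end{pmatrix}.$$
The mixture $\rho=\frac12I$ gives $\operatorname{tr}(B_1\rho)=\operatorname{tr}(B_2\rho)=0$, but a unit vector $x$ with $\langle B_1x,x\rangle=|x_1|^2-|x_2|^2=0$ and $\langle B_2x,x\rangle=x_2\bar x_1=0$ does not exist.

So we need a reason, special to $J_\lambda$, why the forms $\langle A^jh,Th\rangle$ on $W$ have a convex joint range. In the two families of Section 2 the reason was visible: on $W$ the forms depended only on $|h|^2$, and (FR) says that $\{|g|^2:g\in P_m\}$ is the set of *all* nonnegative trigonometric polynomials of degree at most $m$, which is convex. The task is to find, for arbitrary $\lambda$ and $k$, a parametrization of $W$ for which the same holds.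

## 4. The maximal singular space consists of the multiples of one polynomial

The obstacle is the truncation $\Pi$: in $Th=\Pi(qh)$ it destroys the pointwise identity $|qh|^2=|q|^2|h|^2$. It can be removed on $W$ if $q$ is replaced by a better function with the same first $n$ Taylor coefficients.

**(CF) Carathéodory–Fejér/Schur theorem** (Carathéodory–Fejér 1911; Schur 1917). For $q=\sum_{j<n}c_jz^j$ let $T$ be the $n\times n$ triangular Toeplitz matrix with symbol $q$, that is, $T=q(N)$. There is $\Phi\in H^\infty$ with $\Phi-q\in z^nH^\infty$ and $\|\Phi\|_\infty=\|T\|$.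

*Example.* For $n=2$ and $q=\frac25-\frac35z$ (our first test) take $\Phi=\frac45\cdot\frac{1-2z}{2-z}$. Expanding, $\Phi=\frac25(1-2z)(1+\frac z2+\cdots)=\frac25-\frac35z+\cdots$. On the circle $|1-2z|=|2-z|$, so $|\Phi|=\frac45=\|T\|$. The denominator $2-z$ is the singular vector that we found.

*The same for all $\lambda>\frac12$, $n=2$, $k=1$.* Let $\sigma=\frac{4\lambda}{1+4\lambda^2}$ and $\Phi=\sigma\frac{1-2\lambda z}{2\lambda-z}$, which is analytic in the disk and has modulus $\sigma$ on the circle. Its first two Taylor coefficients form $q=\frac\sigma{2\lambda}\big(1+(\frac1{2\lambda}-2\lambda)z\big)$, and $q(-\lambda)=\frac\sigma{2\lambda}\cdot\frac{1+4\lambda^2}2=1$. So $T=q(N)$ is $p(A)$ for some $p\in\pi_1$. Since $Th=\Pi(\Phi h)$ for $h\in P_1$, $\|T\|\le\sigma$. For $h=2\lambda-z$, $\Phi h=\sigma(1-2\lambda z)\in P_1$, so $Th=\sigma(1-2\lambda z)$ and $\|Th\|=\sigma\|h\|$. Finally $Ah=\Pi((\lambda+z)(2\lambda-z))=2\lambda^2+\lambda z$ is orthogonal to $1-2\lambda z$. Lemma 1 gives $\psi_1=\varphi_1=\frac{4\lambda}{1+4\lambda^2}$.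

**Step 2 (structure of $W$).** The purpose is to show that the pattern of the example is general. *There are polynomials $u,v$ with $v\not\equiv0$ and $d:=\max(\deg u,\deg v)\le n-1$ such that*
$$W=\{vg:\ g\in P_{n-1-d}\},\qquad T(vg)=ug\quad(g\in P_{n-1-d}).\tag{4}$$

*Proof.* Put $q(z)=p_*(\lambda+z)$, of degree at most $k\le n-1$, so $T=q(N)$. Take $\Phi$ from (CF): $\Phi-q\in z^nH^\infty$ and $\|\Phi\|_\infty=\sigma$. For $h\in P_{n-1}$ we have $(\Phi-q)h\in z^nH^2$, so
$$Th=\Pi(qh)=\Pi(\Phi h).$$

Let $h\in W$. Then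
$$\sigma\|h\|=\|Th\|=\|\Pi(\Phi h)\|\le\|\Phi h\|\le\sigma\|h\|,$$
so both inequalities are equalities. Equality in the first means that the projection loses nothing: $\Phi h=\Pi(\Phi h)=Th\in P_{n-1}$. Equality in the second means $\int(\sigma^2-|\Phi|^2)|h|^2\,d\mu=0$ with a nonnegative integrand.

Choose $0\ne h_0\in W$. As a nonzero polynomial, $h_0$ has only finitely many zeros on the circle, so $|\Phi|=\sigma$ almost everywhere there. Also $\Phi=Th_0/h_0$ is a quotient of polynomials. Write $\Phi=u/v$ in lowest terms; $u\not\equiv0$ because $\|Th_0\|=\sigma\|h_0\|>0$.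

*$W$ is contained in the right side.* If $h\in W$, then $\Phi h=Th$ says $uh=v\,Th$. Since $u,v$ are coprime, $v$ divides $h$; write $h=vg$, and then $Th=ug$. Because $h$ and $Th$ lie in $P_{n-1}$, $g\ne0$ implies $\deg g+\deg v\le n-1$ and $\deg g+\deg u\le n-1$, that is, $g\in P_{n-1-d}$. For $h=h_0\neq0$ this shows $d\le n-1$.

*The right side is contained in $W$.* If $g\in P_{n-1-d}$ and $h=vg$, then $h\in P_{n-1}$ and $\Phi h=ug\in P_{n-1}$, so $Th=\Pi(\Phi h)=\Phi h=ug$. As $|\Phi|=\sigma$ almost everywhere, $\|Th\|=\|\Phi h\|=\sigma\|h\|$. So $h\in W$. $\blacksquare$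

## 5. Fejér–Riesz turns the mixture into a single vector

**Step 3 (convexity).** The purpose is to replace $h_1,\dots,h_r$ of Step 1 by one vector $b\in W$ without changing the relevant quantities.

By (4), write $h_i=vg_i$ with $g_i\in P_{n-1-d}$. For any $f\in P_{n-1-d}$ we have $T(vf)=uf\in P_{n-1}$, so the projection in (2) may be dropped inside the inner product:
$$\langle A^jvf,T(vf)\rangle=\langle\Pi((\lambda+z)^jvf),uf\rangle=\langle(\lambda+z)^jvf,uf\rangle=\int(\lambda+z)^jv\bar u\,|f|^2\,d\mu.\tag{5}$$
Likewise $\|vf\|^2=\int|v|^2|f|^2\,d\mu$. Both depend on $f$ only through $|f|^2$, and linearly.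

The function $w=\sum_i|g_i|^2$ on the circle is a nonnegative trigonometric polynomial of degree at most $n-1-d$. By (FR) there is $g\in P_{n-1-d}$ with $|g|^2=w$. Put $b=vg$, which lies in $W$ by (4). Then
$$\|b\|^2=\int|v|^2|g|^2\,d\mu=\sum_i\int|v|^2|g_i|^2\,d\mu=\sum_i\|h_i\|^2=1,$$
and for $1\le j\le k$, by (5) and (3),
$$\langle A^jb,Tb\rangle=\int(\lambda+z)^jv\bar u\sum_i|g_i|^2\,d\mu=\sum_i\langle A^jh_i,Th_i\rangle=0.$$

**Step 4 (conclusion).** The vector $b$ is exactly what the certificate asks for: it is a unit vector with $\|Tb\|=\sigma=\|T\|$ and $\langle A^jb,Tb\rangle=0$ for $1\le j\le k$. Lemma 1 gives $\psi_k(J_\lambda)=\varphi_k(J_\lambda)$, and Theorem 1 is proved. $\blacksquare$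

In the example $n=3$, $k=1$, $\lambda=4$ we have $v=1$, $u=-\frac14z$, $d=1$ and $w=1-\frac12\cos\tau$, so $b=\cos15^\circ-\sin15^\circ\,z$ is a worst-case vector. One checks directly that $w_0=1$, $w_1=-\frac14$, hence $\langle Ab,Tb\rangle=0$.

The bad pair $B_1,B_2$ of Section 3 does not contradict this. The forms in (5) have, in the basis $1,z,z^2,\dots$ of the $f$'s, entries that depend only on the difference of the indices; that is, they are Toeplitz forms, while $B_1=\operatorname{diag}(1,-1)$ is not Toeplitz.

## 6. All worst-case vectors, and uniqueness of the ideal polynomial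

The notation is that of Theorem 1 and its proof.

**Complement 1.** *A unit vector $b$ attains $\psi_k(A)$ if and only if $b=vg$ with $g\in P_{n-1-d}$ and $\int(\lambda+z)^jv\bar u|g|^2\,d\mu=0$ for $1\le j\le k$.*

*Proof.* "If": by (4) and (5), $b\in W$ and $\langle A^jb,Tb\rangle=0$. The proof of Lemma 1 shows $\min_{p\in\pi_k}\|p(A)b\|=\sigma=\psi_k(A)$. "Only if": if $b$ attains $\psi_k$, Theorem 1 gives
$$\varphi_k(A)=\min_{p\in\pi_k}\|p(A)b\|\le\|p_*(A)b\|\le\varphi_k(A).$$
Equality throughout means that $b\in W$, so $b=vg$ by (4), and that $p_*$ solves the least squares problem of minimizing $\|p(A)b\|$ over $\pi_k$. Its residual $Tb$ is then orthogonal to $A^jb$ for $1\le j\le k$, which by (5) is the stated condition. $\blacksquare$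

**Complement 2.** *The ideal polynomial $p_*$ is unique.*

*Proof.* In Step 3, $w\not\equiv0$ because $\|b\|=1$. Choose $g$ without zeros in the open disk. Also $v(0)\ne0$, because $\Phi=u/v$ is analytic in the disk and in lowest terms. So $b(0)=v(0)g(0)\ne0$. If $\hat p\in\pi_k$ is also ideal, then $\|\hat p(A)b\|\le\sigma=\min_{p\in\pi_k}\|p(A)b\|$. So $\hat p(A)b$ and $p_*(A)b$ are both residuals of the same least squares problem, and that residual is unique: $\hat p(A)b=p_*(A)b$. With $e(z)=(\hat p-p_*)(\lambda+z)$ this says $\Pi(eb)=0$, that is, $z^n\mid eb$. Since $b(0)\neq0$, $z^n\mid e$. But $\deg e\le k<n$, so $e=0$. $\blacksquare$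

**Complement 3.** *If $\lambda$ is real, there is a real worst-case vector $b$.*

*Proof.* Since $A$ is real, conjugating the coefficients of $p_*$ conjugates the entries of $p_*(A)$ and keeps its norm, so it gives another ideal polynomial. By Complement 2, $p_*$ and $T$ are real. Hence $W$ is closed under entrywise conjugation. In Step 1, $\bar\rho$ then also has range in $W$, and $\operatorname{tr}(T^*A^j\bar\rho)=\overline{\operatorname{tr}(T^*A^j\rho)}=0$. So we may replace $\rho$ by $(\rho+\bar\rho)/2$, which is real symmetric, and its real spectral decomposition gives real $h_i$. Taking $h_0=h_i$ for some $h_i\neq0$ in Step 2, $\Phi=Th_0/h_0$ is a quotient of real polynomials, so $u,v$ can be taken real; dividing, the $g_i$ are real. Therefore $w(e^{i\tau})=\sum|g_i(e^{i\tau})|^2$ is even in $\tau$. Let $g$ be the factor without zeros in the disk and $g^\#(z)=\overline{g(\bar z)}$. Then $|g^\#(e^{i\tau})|^2=w(e^{-i\tau})=w(e^{i\tau})$, and $g^\#$ has no zeros in the disk either. By the uniqueness in (FR), $g^\#=cg$ with $|c|=1$.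 Choose $\gamma$ with $\gamma^2=c$; then $(\gamma g)^\#=\bar\gamma cg=\gamma g$, so $\gamma g$ has real coefficients, and $b=v\gamma g$ is real. $\blacksquare$

## 7. Direct sums of model operators: Theorem 2

The proof used three things about $P_{n-1}$: it is the complement of an invariant subspace $z^nH^2$, there is a (CF)-type extension, and its elements are polynomials of bounded degree. All three survive when $z^n$ is replaced by a finite Blaschke product. Moreover the set $\{p(A):p\in\pi_k\}$ may be replaced by any closed convex set.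

**Definition (model space and model operator).** Let $n\ge1$, $|a_j|<1$, and
$$\theta=\prod_{j=1}^n\frac{z-a_j}{1-\bar a_jz},\qquad D=\prod_{j=1}^n(1-\bar a_jz),\qquad K_\theta=H^2\ominus\theta H^2 .$$
(A unimodular factor of $\theta$ is irrelevant.) Let $P$ be the orthogonal projection of $H^2$ onto $K_\theta$ and $S_\theta h=P(zh)$ for $h\in K_\theta$.

Since $|\theta|=1$ on the circle, $\theta H^2$ is closed. It consists of the $f\in H^2$ that vanish at the $a_j$, counted with multiplicity. These are $n$ independent linear conditions, so its codimension is $n$. It is invariant under multiplication by $z$; since $P$ kills it, as in (2),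
$$s(S_\theta)h=P(sh)\qquad\text{for polynomials }s.\tag{6}$$
Furthermore
$$K_\theta=\{p/D:\ p\in P_{n-1}\}.\tag{7}$$
Indeed, on the circle $z-a_j=z\,\overline{(1-\bar a_jz)}$, so $\theta=z^n\overline D/D$, and for $p\in P_{n-1}$
$$\bar\theta\,\frac pD=\frac{z^{-n}p}{\overline D}=\overline{z\cdot\frac{z^{n-1}\bar p}{D}}\,,$$
where $z^{n-1}\bar p$ is a polynomial in $z$ on the circle. This is the conjugate of an element of $zH^2$ and hence orthogonal to $H^2$. So $\langle p/D,\theta f\rangle=\langle\bar\theta p/D,f\rangle=0$ for all $f\in H^2$, that is, $p/D\in K_\theta$. Both sides of (7) have dimension $n$.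

*Examples.* For $\theta=z^n$, $D=1$, $K_\theta=P_{n-1}$ and $S_\theta=N$. For $n=1$, $K_\theta$ is spanned by $1/(1-\bar a_1z)$, and $S_\theta$ is a number. It equals $a_1$: by (6), $(S_\theta-a_1)h=P((z-a_1)h)=P(\theta Dh)=0$.

Two more theorems are used. **Sarason's theorem** (Trans. AMS 127 (1967)): if $T$ on $K_\theta$ commutes with $S_\theta$, there is $\Phi\in H^\infty$ with $\|\Phi\|_\infty=\|T\|$ and $Th=P(\Phi h)$ for $h\in K_\theta$; for $\theta=z^n$ this is (CF). **Sion's minimax theorem** (1958), in the case that we need: if $f(F,\rho)$ is real, affine and continuous in each variable, $F$ ranges over a convex set and $\rho$ over a compact convex set, then $\inf_F\max_\rho f=\max_\rho\inf_Ff$.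

**Theorem 2.** Let $S_i=S_{\theta_i}$ on $K_i=K_{\theta_i}$, $i=1,\dots,\ell$, with finite Blaschke products $\theta_i$, and let $\mathcal A=\bigoplus_i\mathbb C[S_i]$ act on $\bigoplus_iK_i$. For every nonempty closed convex $\mathcal F\subset\mathcal A$,
$$\max_{\|b\|=1}\ \inf_{F\in\mathcal F}\|Fb\|=\min_{F\in\mathcal F}\|F\| .$$

*Proof.* Since $\mathcal F$ is closed in a finite-dimensional space, some $F_*=\bigoplus_iT_i\in\mathcal F$ has minimal norm $\sigma$. For each unit $b$, $\inf_F\|Fb\|\le\|F_*b\|\le\sigma$, so the supremum over $b$ of the left side is at most $\sigma$, and it suffices to find a unit $b$ with $\|Fb\|\ge\sigma$ for all $F\in\mathcal F$. If $\sigma=0$ any unit $b$ will do. Let $\sigma>0$, $W=\ker(\sigma^2-F_*^*F_*)=\bigoplus_iW_i$ with $W_i=\ker(\sigma^2-T_i^*T_i)$ (some $W_i$ may be $0$), and let $\mathcal S$ be the set of positive semidefinite $\rho$ of trace $1$ with range in $W$.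

**Step (a): a variational inequality for a mixture.** This replaces Step 1. *There is $\rho\in\mathcal S$ with $\operatorname{Re}\operatorname{tr}(F_*^*(F-F_*)\rho)\ge0$ for all $F\in\mathcal F$.* For fixed $F\in\mathcal F$ put $G=F-F_*$. By convexity $F_*+tG\in\mathcal F$ for $0<t\le1$, so $\|F_*+tG\|\ge\sigma$, and Lemma 2 gives a unit $x\in W$ with $\operatorname{Re}\langle(F-F_*)x,F_*x\rangle\ge0$. With $\rho=xx^*$ this shows $\max_{\rho\in\mathcal S}\operatorname{Re}\operatorname{tr}(F_*^*(F-F_*)\rho)\ge0$ for every $F$, so $\inf_F\max_\rho\ge0$. The function is affine and continuous in each variable and $\mathcal S$ is compact and convex, so by Sion's theorem $\max_\rho\inf_F\ge0$. A maximizing $\rho$ is what we want.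

**Step (b): one vector in each block.** This replaces Steps 2 and 3. Let $\rho_i$ be the diagonal blocks of $\rho$. They are positive semidefinite with range in $W_i$, and $\sum_i\operatorname{tr}\rho_i=1$. As $F_*^*(F-F_*)$ is block diagonal, only these blocks enter the trace:
$$\operatorname{tr}(F_*^*(F-F_*)\rho)=\sum_i\operatorname{tr}(T_i^*(F_i-T_i)\rho_i)\qquad\text{for }F=\bigoplus F_i .$$
*Claim: there is $b_i\in W_i$ with $\|b_i\|^2=\operatorname{tr}\rho_i$ and $\langle Gb_i,T_ib_i\rangle=\operatorname{tr}(T_i^*G\rho_i)$ for all $G\in\mathbb C[S_i]$.*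

If $\rho_i=0$ take $b_i=0$. Otherwise $W_i\ne\{0\}$, so $\|T_i\|\ge\sigma$, and $\|T_i\|\le\|F_*\|=\sigma$; thus $\|T_i\|=\sigma$. Drop the index $i$ and let $n=\dim K_\theta$. Since $T\in\mathbb C[S_\theta]$ commutes with $S_\theta$, Sarason's theorem gives $\Phi\in H^\infty$ with $\|\Phi\|_\infty=\sigma$ and $Th=P(\Phi h)$ on $K_\theta$.

For $h\in W$, $\sigma\|h\|=\|Th\|=\|P(\Phi h)\|\le\|\Phi h\|\le\sigma\|h\|$ forces $\Phi h=Th\in K_\theta$ and $\int(\sigma^2-|\Phi|^2)|h|^2\,d\mu=0$. Fix $0\ne h_0\in W$. By (7), $h_0=p_0/D$ and $Th_0=p_0'/D$ with $p_0,p_0'\in P_{n-1}$. Since $h_0$ has finitely many zeros on the circle, $|\Phi|=\sigma$ almost everywhere there. The factors $1/D$ cancel: $\Phi=p_0'/p_0=u/v$ in lowest terms, a quotient of polynomials. Put $d=\max(\deg u,\deg v)$. We show that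
$$W=\{vg/D:\ g\in P_{n-1-d}\},\qquad T(vg/D)=ug/D.\tag{8}$$
If $h=p/D\in W$ and $Th=p'/D$ with $p,p'\in P_{n-1}$, then $\Phi h=Th$ says $up=vp'$. By coprimality $p=vg$, $p'=ug$, and the degree bounds on $p,p'$ give $g\in P_{n-1-d}$ (for $h_0\ne0$ this includes $d\le n-1$). Conversely, if $g\in P_{n-1-d}$ and $h=vg/D$, then $h$ and $\Phi h=ug/D$ lie in $K_\theta$ by (7), so $Th=P(\Phi h)=ug/D$ and $\|Th\|=\|\Phi h\|=\sigma\|h\|$, that is, $h\in W$.

Now let $G=s(S_\theta)$ and $h=vg/D$ with $g\in P_{n-1-d}$. By (6), and since $Th\in K_\theta$,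
$$\langle Gh,Th\rangle=\langle P(sh),Th\rangle=\langle sh,Th\rangle=\int s\,v\bar u\,\frac{|g|^2}{|D|^2}\,d\mu,\qquad\|h\|^2=\int|v|^2\frac{|g|^2}{|D|^2}\,d\mu .$$
Both are linear in $|g|^2$. Write $\rho=\sum_jh_jh_j^*$ with $h_j\in W$ by the spectral decomposition, and $h_j=vg_j/D$ by (8). By (FR) there is $g\in P_{n-1-d}$ with $|g|^2=\sum_j|g_j|^2$ on the circle. For $b=vg/D\in W$ we get $\|b\|^2=\sum_j\|h_j\|^2=\operatorname{tr}\rho$ and $\langle Gb,Tb\rangle=\sum_j\langle Gh_j,Th_j\rangle=\operatorname{tr}(T^*G\rho)$. This is the claim.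

**Step (c): assembling the vector.** Let $b=\bigoplus b_i$. Then $\|b\|^2=\sum_i\operatorname{tr}\rho_i=1$ and $b\in W$. For $F\in\mathcal F$, the claim with $G=F_i-T_i\in\mathbb C[S_i]$ and Step (a) give
$$\operatorname{Re}\langle(F-F_*)b,F_*b\rangle=\operatorname{Re}\sum_i\operatorname{tr}(T_i^*(F_i-T_i)\rho_i)=\operatorname{Re}\operatorname{tr}(F_*^*(F-F_*)\rho)\ge0 .$$
Hence
$$\|Fb\|^2=\|F_*b\|^2+2\operatorname{Re}\langle(F-F_*)b,F_*b\rangle+\|(F-F_*)b\|^2\ge\|F_*b\|^2=\sigma^2.\qquad\blacksquare$$

With $\ell=1$, $\theta=z^n$ and $\mathcal F=\{p(J_\lambda):p\in\pi_k\}$, Theorem 2 contains Theorem 1.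

## 8. Rank-one defect, and the matrices that Theorem 2 covers

To apply Theorem 2 one must recognize an $S_\theta$ in a matrix.

**Proposition 3.** A matrix $A$ is unitarily equivalent to some $S_\theta$ as above if and only if $\|A\|\le1$, its spectral radius is $<1$, and $\operatorname{rank}(I-A^*A)=1$.

*Proof of "if".* The aim is to embed $\mathbb C^n$ isometrically in $H^2$ so that $A^*$ becomes the backward shift. Let $A$ be $n\times n$. The matrices $AA^*$ and $A^*A$ have the same eigenvalues with multiplicities, so $I-AA^*$ is positive semidefinite of rank one, $I-AA^*=xx^*$. For every $h$ and $j$,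
$$\|A^{*j}h\|^2-\|A^{*(j+1)}h\|^2=\langle(I-AA^*)A^{*j}h,A^{*j}h\rangle=|x^*A^{*j}h|^2 .$$
Since the spectral radius is less than $1$, $A^{*j}h\to0$; summing over $j\ge0$ gives $\|h\|^2=\sum_{j\ge0}|x^*A^{*j}h|^2$. Hence $Uh=\sum_{j\ge0}(x^*A^{*j}h)z^j$ is an isometry from $\mathbb C^n$ into $H^2$. Let $M_z$ be multiplication by $z$ on $H^2$; its adjoint $M_z^*$ deletes the constant term and divides by $z$, so $UA^*=M_z^*U$. The range $R$ of $U$ is therefore $M_z^*$-invariant, of dimension $n$.

We identify $R$. Let $a_1,\dots,a_n$ be the eigenvalues of $A$ with multiplicity, all in the open disk, $Q=\prod_j(z-a_j)$ the characteristic polynomial of $A$, and $\theta,D$ as in Section 7, so $Q=\theta D$. By Cayley–Hamilton $Q(A)^*=0$, so for $f=Uh\in R$ we have $Q(M_z)^*f=U\,Q(A)^*h=0$. Thus $f\perp QH^2$. Since $D$ and $1/D$ are bounded and analytic in the disk, $DH^2=H^2$ and $QH^2=\theta H^2$. So $R\subset K_\theta$, and both have dimension $n$: $R=K_\theta$.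

Finally, for $h,f\in K_\theta$, $\langle S_\theta^*h,f\rangle=\langle h,P(zf)\rangle=\langle h,zf\rangle=\langle M_z^*h,f\rangle$, and $M_z^*h\in R=K_\theta$; so $S_\theta^*=M_z^*|_{K_\theta}$. As $U$ is unitary from $\mathbb C^n$ onto $K_\theta$ and carries $A^*$ to $S_\theta^*$, $A$ is unitarily equivalent to $S_\theta$.

*Proof of "only if".* $S_\theta$ is a compression of the isometry $M_z$, so $\|S_\theta\|\le1$. If $\deg p\le n-2$, then $zp/D\in K_\theta$ by (7), so $S_\theta(p/D)=zp/D$ has the same norm as $p/D$. Thus $S_\theta$ is isometric on a space of dimension $n-1$. There $\langle(I-S_\theta^*S_\theta)h,h\rangle=0$, and since $I-S_\theta^*S_\theta\ge0$ this space lies in its kernel. So $\operatorname{rank}(I-S_\theta^*S_\theta)\le1$. With $Q=\prod_j(z-a_j)=\theta D$, (6) gives $Q(S_\theta)h=P(Qh)=P(\theta Dh)=0$, so all eigenvalues of $S_\theta$ are among the $a_j$ and the spectral radius is less than $1$. If the rank were $0$, $S_\theta$ would be unitary, with eigenvalues of modulus $1$; so the rank is exactly $1$. $\blacksquare$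

**Corollary 4.** Let $A$ be unitarily equivalent to $\bigoplus_if_i(S_{\theta_i})$ with arbitrary polynomials $f_i$. Then for every $k\ge1$
$$\psi_k(A)=\varphi_k(A),\qquad\max_{\|b\|=1}\ \min_{\substack{p\text{ monic}\\\deg p=k}}\|p(A)b\|=\min_{\substack{p\text{ monic}\\\deg p=k}}\|p(A)\| .$$

*Proof.* Unitary equivalence changes none of these quantities, so let $A=\bigoplus_if_i(S_{\theta_i})$. Then $p(A)=\bigoplus_ip(f_i(S_{\theta_i}))\in\mathcal A$ for each polynomial $p$, and the sets $\{p(A):p\in\pi_k\}$ and $\{p(A):p\text{ monic},\ \deg p=k\}$ are affine subspaces of $\mathcal A$, hence closed and convex. Apply Theorem 2 to each; the infimum over such a finite-dimensional family is a distance to a subspace and is attained. $\blacksquare$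

The corollary covers all orthogonal direct sums, in any combination, of the following blocks.

- **Upper triangular Toeplitz matrices**, that is, polynomials in $N=J_\lambda-\lambda I$. Here $N\cong S_{z^n}$. In particular every matrix in Jordan canonical form is covered, with any number of blocks and any eigenvalues.
- **$1\times1$ blocks.** Take $\theta=z$ and a constant polynomial $f$. Direct sums of these are, up to unitary equivalence, the normal matrices, and one recovers the known equality for them.
- **Arbitrary $2\times2$ blocks.** By the Schur form the block is $\begin{pmatrix}\alpha&c\\0&\beta\end{pmatrix}$ up to unitary similarity. If $c=0$ it is normal. Let $c\ne0$ and $\delta=\frac{\alpha-\beta}2$. Subtracting $\frac{\alpha+\beta}2I$ leaves $\begin{pmatrix}\delta&c\\0&-\delta\end{pmatrix}$; a unimodular factor makes the diagonal $\pm|\delta|$, and a diagonal unitary similarity makes the corner entry $|c|$. The function $r/(1-r^2)$ increases from $0$ to $\infty$ on $[0,1)$, so there is $r\in[0,1)$ with $r/(1-r^2)=|\delta|/|c|$.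 With $s=1-r^2$,
$$\begin{pmatrix}|\delta|&|c|\\0&-|\delta|\end{pmatrix}=\frac{|c|}s\,M,\qquad M=\begin{pmatrix}r&s\\0&-r\end{pmatrix},\qquad I-M^*M=\begin{pmatrix}s&-rs\\-rs&s-s^2\end{pmatrix},$$
where the last entry is $1-s^2-r^2=s-s^2$. This matrix has positive $(1,1)$ entry and determinant $s(s-s^2)-r^2s^2=s^2(1-s-r^2)=0$, so it is positive semidefinite of rank one; in particular $\|M\|\le1$. The eigenvalues of $M$ are $\pm r$, in the open disk. By Proposition 3, $M$ is unitarily equivalent to some $S_\theta$, and the block is unitarily equivalent to a polynomial of degree one in $M$.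

The $4\times4$ matrices of Toh cited in Section 1, with $\psi_3<\varphi_3$, show that some structural hypothesis on $A$ is necessary.
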